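\title{Commutative loops with abelian inner mapping group and nilpotency class three}

\begin{abstract}
The Strong AIM Conjecture states that if the inner mapping group of a loop $Q$ is abelian, then $Q/\mathrm{Nuc}(Q)$ is an abelian group and $Q/Z(Q)$ is a group. For a commutative loop the conclusion says that $Q$ is nilpotent of class at most $2$. We show that the conjecture fails for commutative loops: there is a commutative loop of order $3^{16}$, generated by five elements, with abelian inner mapping group and nilpotency class $3$. We also show that this example is as small as possible. In class $3$ the obstruction $[x,y,[u,v,t]]$ is an alternating $5$-additive map killed by $3$, and a finite commutative counterexample of order $m$ exists if and only if $3^{16}$ divides $m$.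
\end{abstract}

\section{Introduction}

A \emph{loop} is a set $Q$ with a binary operation $(x,y)\mapsto xy$ and an identity element $1$ such that for all $a,b\in Q$ the equations $ax=b$ and $ya=b$ have unique solutions $x=a\backslash b$ and $y=b/a$. An associative loop is a group. To save parentheses, $x\cdot yz$ stands for $x(yz)$. The translations $L_x(y)=xy$ and $R_x(y)=yx$ are permutations of $Q$. They generate the \emph{multiplication group} $\mathrm{Mlt}(Q)$, and the stabilizer of $1$ in $\mathrm{Mlt}(Q)$ is the \emph{inner mapping group} $\mathrm{Inn}(Q)$. An \emph{AIM loop} is a loop whose inner mapping group is abelian.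

For a group $G$ the multiplication group consists of the maps $t\mapsto atb$, and such a map fixes $1$ exactly when $b=a^{-1}$. So $\mathrm{Inn}(G)\cong G/Z(G)$ is the group of inner automorphisms, and $G$ is an AIM loop if and only if it is nilpotent of class at most $2$. In a general loop the inner mappings also record the failure of associativity: the map $L_{xy}^{-1}L_xL_y$ fixes $1$, and it is the identity exactly when $x\cdot yt=xy\cdot t$ for all $t$. One asks what structure is forced when all these maps commute.

The answer is phrased through the following notions. The left, middle and right \emph{nuclei} consist of the elements $a$ that satisfy, respectively,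
\[
ax\cdot y=a\cdot xy,\qquad xa\cdot y=x\cdot ay,\qquad xy\cdot a=x\cdot ya\qquad\text{for all }x,y\in Q.
\]
The \emph{nucleus} $\mathrm{Nuc}(Q)$ is the intersection of the three, and the \emph{center} $Z(Q)$ is the set of $a\in\mathrm{Nuc}(Q)$ with $ax=xa$ for all $x$; it is an abelian group and a normal subloop. The \emph{upper central series} $1=Z_0(Q)\le Z_1(Q)\le\cdots$ is defined by letting $Z_n(Q)$ be the preimage of $Z(Q/Z_{n-1}(Q))$ in $Q$. The loop $Q$ is \emph{nilpotent of class $n$} if $n$ is the least index with $Z_n(Q)=Q$. Associators and commutators follow Bruck's conventions,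
\[
[x,y,z]=(x\cdot yz)\backslash(xy\cdot z),\qquad [x,y]=(yx)\backslash(xy).
\]

\medskip
\noindent\textbf{Strong AIM Conjecture.} \emph{If $Q$ is an AIM loop, then $Q/\mathrm{Nuc}(Q)$ is an abelian group and $Q/Z(Q)$ is a group.}
\medskip

\noindent The conclusion is encoded by the identities
\begin{equation}\label{eq:aim}
\begin{gathered}
{}[[x,y,z],u,v]=[x,[y,z,u],v]=[x,y,[z,u,v]]=1,\\
[[x,y],z,u]=[x,[y,z],u]=[x,y,[z,u]]=1,\qquad [[x,y,z],u]=1 .
\end{gathered}
\end{equation}
The problem treated here, posed in \cite{weakaim}, is whether the conjecture holds for commutative loops, that is, loops with $xy=yx$.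

For a commutative loop the nucleus is the center, and the conclusion of the conjecture says that the class is at most $2$. Conversely, every commutative loop of class at most $2$ is an AIM loop (Proposition~\ref{prop:classtwo}). So the problem asks whether commutative loops behave like groups, with ``AIM'' equivalent to ``class at most $2$''. The analogy suggests that they do. They do not, but the guess is correct for every finite commutative loop whose order is not divisible by $3^{16}$.

\begin{theorem}\label{thm:example}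
There is a commutative loop $Q$ of order $3^{16}$, generated by $5$ elements and nilpotent of class $3$, such that $\mathrm{Inn}(Q)$ is abelian and $[x,y,[z,u,v]]\ne1$ for some $x,y,z,u,v\in Q$. For this loop, $Q/\mathrm{Nuc}(Q)$ is not an abelian group and $Q/Z(Q)$ is not a group.
\end{theorem}

\begin{theorem}\label{thm:converse}
\begin{enumerate}
\item[(a)] Let $Q$ be a commutative AIM loop that is nilpotent of class at most $3$. Then $e(x,y,u,v,t)=[x,y,[u,v,t]]$ takes values in $Z(Q)$, factors through an abelian group quotient $V$ of $Q$, is additive in each variable and alternating on $V$, and satisfies $3e=0$. If $e$ is trivial, then $Q$ has class at most $2$.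
\item[(b)] Let $Q$ be a commutative AIM loop that is nilpotent of class at least $3$. Then $Q$ cannot be generated by $4$ elements, and if $Q$ is finite, then $3^{16}$ divides $|Q|$. Both bounds are attained by the loop of Theorem~\ref{thm:example}.
\item[(c)] For a positive integer $m$, a commutative AIM loop of order $m$ that violates the conclusion of the Strong AIM Conjecture exists if and only if $3^{16}$ divides $m$.
\end{enumerate}
\end{theorem}

In (a) the abelian groups $V$ and $Z(Q)$ are written additively, and \emph{alternating} means that $e$ vanishes when two arguments in $V$ are equal.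

Both theorems come from one mechanism, which is isolated in Section~\ref{sec:towers} on a family of loops built in three layers $V$, $M$, $C$. An inner mapping moves an element in the middle layer by an associator $F(u,v,t)\in M$ and reacts to a change in the middle layer through a homomorphism $\beta(x,y)\colon M\to C$. Two inner mappings commute when $\beta(x,y)F(u,v,t)=\beta(u,v)F(x,y,t)$. This symmetry, combined with two symmetries that $F$ has in any commutative loop, forces the function $\beta(x,y)F(u,v,t)$ to be alternating and killed by $3$. The model of such a function is the exterior product of five vectors over $\mathbb F_3$, and Section~\ref{sec:example} realizes it on $V\times\Lambda^3V\times\Lambda^5V$ with $V=\mathbb F_3^5$; the exponent is $16=5+10+1$. Section~\ref{sec:classthree} shows that every commutative AIM loop of class $3$ carries the same structure, and Section~\ref{sec:orders} counts. Everything is self-contained except Theorem~\ref{thm:converse}(c), which uses a theorem of Niemenmaa \cite{niemenmaa}.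

\section{Inner mappings and the center of a commutative loop}\label{sec:prelim}

A \emph{normal subloop} is the kernel $N$ of a surjective loop homomorphism $\pi\colon Q\to Q/N$. Homomorphisms respect $\backslash$ and $/$, so they preserve associators. We use the following standard facts.
\begin{enumerate}
\item[(N1)] The fibers of $\pi$ are the cosets $xN$, since $\pi(x)=\pi(y)$ means $x\backslash y\in N$. Hence $|Q|=|N|\,|Q/N|$.
\item[(N2)] The preimage of a normal subloop of $Q/N$ is normal in $Q$, being the kernel of a composite.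
\item[(N3)] Every subgroup $H$ of $Z(Q)$ is a normal subloop, because $(x\zeta)(y\eta)=(xy)(\zeta\eta)$ for $\zeta,\eta\in H$.
\item[(N4)] $Z_i(Q/Z_k(Q))=Z_{k+i}(Q)/Z_k(Q)$, by induction on $i$. So if $Q$ has class $n\ge k$, then $Q/Z_k(Q)$ has class $n-k$.
\item[(N5)] Each $g\in\mathrm{Mlt}(Q)$ induces a permutation $\bar g$ of $Q/N$ with $\pi g=\bar g\pi$, and $g\mapsto\bar g$ is a homomorphism $\mathrm{Mlt}(Q)\to\mathrm{Mlt}(Q/N)$ sending $L_x$ to $L_{\pi(x)}$ and $R_x$ to $R_{\pi(x)}$.
\end{enumerate}

From now on all loops are commutative, so $R_x=L_x$ and $\mathrm{Mlt}(Q)=\langle L_x : x\in Q\rangle$. Put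
\[
L_{x,y}=L_{xy}^{-1}L_xL_y,\qquad\text{so that}\qquad x\cdot yt=xy\cdot L_{x,y}(t).
\]

\begin{lemma}\label{lem:inn}
If $Q$ is a commutative loop, then $\mathrm{Inn}(Q)=\langle L_{x,y}: x,y\in Q\rangle$. Consequently $Q$ is an abelian group if and only if $\mathrm{Inn}(Q)=1$, and every quotient of a commutative AIM loop is a commutative AIM loop.
\end{lemma}

\begin{proof}
Let $J=\langle L_{x,y}\rangle$. Each $L_{x,y}$ fixes $1$, so $J\le\mathrm{Inn}(Q)$. We have $L_xL_z=L_{xz}L_{x,z}$, and applying this with $x\backslash z$ in place of $z$ gives $L_x^{-1}L_z=L_{x\backslash z}L_{x,x\backslash z}^{-1}$. So the set $\bigcup_z L_zJ$, which contains the identity map $L_1$, is closed under left multiplication by all $L_x^{\pm1}$, and therefore equals $\mathrm{Mlt}(Q)$. If $L_zj$ with $j\in J$ fixes $1$, then $z=L_zj(1)=1$, so $L_zj\in J$.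

The loop $Q$ is associative exactly when all $L_{x,y}$ are trivial. By (N5), $L_{x,y}$ induces $L_{\pi(x),\pi(y)}$ on $Q/N$, so $\mathrm{Inn}(Q/N)$ is a homomorphic image of $\mathrm{Inn}(Q)$.
\end{proof}

\begin{lemma}\label{lem:center}
In a commutative loop $Q$ we have $\mathrm{Nuc}(Q)=Z(Q)$, and $a\in Z(Q)$ if and only if $x\cdot ya=xy\cdot a$ for all $x,y$, that is, $[x,y,a]=1$ for all $x,y$.
\end{lemma}

\begin{proof}
The first claim holds because every element commutes with every other. If $x\cdot ya=xy\cdot a$ for all $x,y$, then $a\cdot xy=yx\cdot a=y\cdot xa=ax\cdot y$ and $xa\cdot y=y\cdot xa=yx\cdot a=xy\cdot a=x\cdot ay$, so $a$ lies in all three nuclei.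
\end{proof}

\paragraph{Additive notation for central elements.} We write the group $Z(Q)$ additively, and for $q\in Q$, $\zeta\in Z(Q)$ we write $q+\zeta$ for $q\zeta$; products bind more tightly than $+$. Central elements associate with everything, so $(q+\zeta)+\eta=q+(\zeta+\eta)$ and $(p+\zeta)(q+\eta)=pq+\zeta+\eta$. In particular $L_x(q+\zeta)=L_x(q)+\zeta$, hence
\begin{equation}\label{eq:centralshift}
g(q+\zeta)=g(q)+\zeta\qquad(g\in\mathrm{Mlt}(Q),\ q\in Q,\ \zeta\in Z(Q)).
\end{equation}

\begin{proposition}\label{prop:classtwo}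
For a commutative loop $Q$ the following are equivalent:
\begin{enumerate}
\item[(i)] $Q/\mathrm{Nuc}(Q)$ is an abelian group;
\item[(ii)] $Q/Z(Q)$ is a group;
\item[(iii)] $Q$ is nilpotent of class at most $2$;
\item[(iv)] all associators of $Q$ are central;
\item[(v)] $Q$ satisfies all identities \eqref{eq:aim};
\item[(vi)] $Q$ satisfies $[x,y,[z,u,v]]=1$.
\end{enumerate}
If these conditions hold, then $Q$ is an AIM loop.
\end{proposition}

\begin{proof}
Since $\mathrm{Nuc}(Q)=Z(Q)$ and $Q/Z(Q)$ is commutative, (i) and (ii) both say that $Q/Z(Q)$ is an abelian group, that is, equal to its own center; this is (iii). The loop $Q/Z(Q)$ is associative exactly when its associators are trivial, which is (iv). All commutators in $Q$ equal $1$, so the second line of \eqref{eq:aim} always holds, and (iv) implies the first line. Thus (iv) implies (v), which contains (vi), and (vi) implies (iv) by Lemma~\ref{lem:center}.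

Assume (iii). By Lemma~\ref{lem:inn} and (N5) every inner mapping acts trivially on $Q/Z(Q)$, so $h,k\in\mathrm{Inn}(Q)$ have the form $h(t)=t+\eta(t)$, $k(t)=t+\kappa(t)$ with central $\eta(t),\kappa(t)$. By \eqref{eq:centralshift}, $hk(t)=h(t)+\kappa(t)=t+\eta(t)+\kappa(t)=kh(t)$.
\end{proof}

A commutative counterexample to the conjecture is therefore a commutative AIM loop that is not nilpotent of class at most $2$, and the first place to look is class $3$.

\section{Towers and the symmetry of the obstruction}\label{sec:towers}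

\subsection{Two layers}

Let $V$ and $M$ be abelian groups and let $f\colon V\times V\to M$ be \emph{symmetric}, $f(x,y)=f(y,x)$, and \emph{normalized}, $f(x,0)=0$. No additivity is assumed. Let $V\times_fM$ be the set $V\times M$ with the product
\[
(x,a)(y,b)=(x+y,\ a+b+f(x,y)).
\]
This is a commutative loop with identity $(0,0)$: the equation $(x,a)(y,b)=(z,c)$ determines $y$ and then $b$. The elements $(0,m)$ are central by Lemma~\ref{lem:center}, since multiplication by $(0,m)$ adds $m$ to the second coordinate. The failure of associativity is measured by the coboundary of $f$,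
\begin{equation}\label{eq:F}
F(x,y,z)=f(y,z)+f(x,y+z)-f(x,y)-f(x+y,z).
\end{equation}
Indeed, if $X,Y,W$ have coordinates $(x,a),(y,b),(z,c)$, then the second coordinates of $X\cdot YW$ and $XY\cdot W$ are $a+b+c+f(y,z)+f(x,y+z)$ and $a+b+c+f(x,y)+f(x+y,z)$. Hence
\begin{equation}\label{eq:assoc2}
X\cdot YW=XY\cdot W+(0,F(x,y,z)),\qquad [X,Y,W]=(0,-F(x,y,z)),
\end{equation}
and $V\times_fM$ has class at most $2$.

\begin{lemma}\label{lem:F}
For $f$ symmetric and normalized, $F$ vanishes if one argument is $0$, and
\begin{gather}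
F(u,v,t)=-F(t,v,u),\tag{F1}\label{F1}\\
F(u,v,t)+F(v,t,u)+F(t,u,v)=0,\tag{F2}\label{F2}\\
F(y,z,u)-F(x+y,z,u)+F(x,y+z,u)-F(x,y,z+u)+F(x,y,z)=0.\tag{F3}\label{F3}
\end{gather}
\end{lemma}

\begin{proof}
If $x$, $y$ or $z$ is $0$, two terms of \eqref{eq:F} vanish and the other two cancel. Put $g(u,v,t)=f(v,t)+f(u,v+t)$. By symmetry $f(u,v)+f(u+v,t)=g(t,u,v)$, so $F(u,v,t)=g(u,v,t)-g(t,u,v)$, and $g$ is symmetric in its last two arguments. Then $F(t,v,u)=g(t,v,u)-g(u,t,v)=-F(u,v,t)$, which is \eqref{F1}, and the cyclic sum \eqref{F2} telescopes. For \eqref{F3}, which does not use symmetry, the five terms are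
\begin{align*}
F(y,z,u)&=f(z,u)+f(y,z+u)-f(y,z)-f(y+z,u),\\
-F(x+y,z,u)&=-f(z,u)-f(x+y,z+u)+f(x+y,z)+f(x+y+z,u),\\
F(x,y+z,u)&=f(y+z,u)+f(x,y+z+u)-f(x,y+z)-f(x+y+z,u),\\
-F(x,y,z+u)&=-f(y,z+u)-f(x,y+z+u)+f(x,y)+f(x+y,z+u),\\
F(x,y,z)&=f(y,z)+f(x,y+z)-f(x,y)-f(x+y,z),
\end{align*}
and each of the ten values of $f$ occurs once with each sign.
\end{proof}

\subsection{Three layers}

To reach class $3$ we add a third layer $C$ in such a way that the elements of $M$ cease to be central. The simplest term that does this is additive in the $M$-coordinates, with coefficients depending on the $V$-coordinates, and it must be symmetric in the two factors. So let $C$ be an abelian group and let $\beta\colon V\times V\to\mathrm{Hom}(M,C)$ be additive in each variable; we write $\beta(x,y)a$ for the value of $\beta(x,y)$ at $a\in M$. The \emph{tower} $Q(f,\beta)$ is the set $V\times M\times C$ with the product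
\begin{equation}\label{eq:tower}
(x,a,r)(y,b,s)=\bigl(x+y,\ a+b+f(x,y),\ r+s+\beta(x,y)b+\beta(y,x)a\bigr).
\end{equation}
Since $f$ and $\beta$ vanish when one argument is $0$,
\begin{equation}\label{eq:towershift}
(x,a,r)(0,b,s)=(x,\ a+b,\ r+s).
\end{equation}

\begin{proposition}\label{prop:tower}
The tower $Q=Q(f,\beta)$ is a commutative loop, nilpotent of class at most $3$. Put $e(x,y,u,v,t)=\beta(x,y)F(u,v,t)$.
\begin{enumerate}
\item[(a)] If $X,Y\in Q$ have $V$-coordinates $x,y$, there is a function $\theta_{X,Y}\colon V\to C$ with $\theta_{X,Y}(0)=0$ and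
\[
L_{X,Y}(z,c,t)=\bigl(z,\ c+F(x,y,z),\ t+\beta(x,y)c+\theta_{X,Y}(z)\bigr).
\]
\item[(b)] If $X_1,\dots,X_5\in Q$ have $V$-coordinates $x_1,\dots,x_5$, then $[X_3,X_4,X_5]$ has the form $(0,-F(x_3,x_4,x_5),\ast)$ and $[X_1,X_2,[X_3,X_4,X_5]]=(0,0,e(x_1,\dots,x_5))$.
\item[(c)] $Q$ is an AIM loop if and only if $e(x,y,u,v,t)=e(u,v,x,y,t)$ for all $x,y,u,v,t\in V$.
\end{enumerate}
\end{proposition}

\begin{proof}
The product \eqref{eq:tower} is symmetric in the two factors, $(0,0,0)$ is the identity by \eqref{eq:towershift}, and in the equation $(x,a,r)(y,b,s)=(z,c,t)$ the unknowns $y$, $b$, $s$ are determined one after the other. Multiplication by $(0,0,s)$ adds $s$ to the third coordinate, and \eqref{eq:tower} is additive in third coordinates, so these elements are central by Lemma~\ref{lem:center}. They form the kernel of the projection $Q\to V\times_fM$. Hence $Q/Z(Q)$ is an image of $V\times_fM$, it inherits identity (vi) of Proposition~\ref{prop:classtwo}, and it has class at most $2$. By (N4), $Z_3(Q)=Q$.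

(a) Let $X=(x,a,r)$, $Y=(y,b,s)$ and $L_{X,Y}(z,c,t)=(z',c',t')$. We compare the coordinates of $X\cdot Y(z,c,t)$ and $XY\cdot(z',c',t')$. The first two are computed in $V\times_fM$, and \eqref{eq:assoc2} gives $z'=z$ and $c'=c+F(x,y,z)$. The third coordinates are
\begin{align*}
&r+s+t+\beta(y,z)c+\beta(z,y)b+\beta(x,y+z)\bigl(b+c+f(y,z)\bigr)+\beta(y+z,x)a,\\
&r+s+t'+\beta(x,y)b+\beta(y,x)a+\beta(x+y,z)\bigl(c+F(x,y,z)\bigr)+\beta(z,x+y)\bigl(a+b+f(x,y)\bigr).
\end{align*}
In $t'-t$ the terms containing $c$ add up to
\begin{equation}\label{eq:slopetower}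
\bigl(\beta(y,z)+\beta(x,y+z)-\beta(x+y,z)\bigr)c=\beta(x,y)c
\end{equation}
by biadditivity. The remaining terms depend only on $X$, $Y$, $z$; call their sum $\theta_{X,Y}(z)$. Since $L_{X,Y}$ fixes $(0,0,0)$, we get $\theta_{X,Y}(0)=0$.

(b) The form of $[X_3,X_4,X_5]$ follows from \eqref{eq:assoc2} by projecting to $V\times_fM$. For $W=(0,c,t)$, part (a) gives $L_{X,Y}(W)=W+(0,0,\beta(x,y)c)$. So $X\cdot YW=XY\cdot W+(0,0,\beta(x,y)c)$ and $[X,Y,W]=(0,0,-\beta(x,y)c)$. Take $c=-F(x_3,x_4,x_5)$.

(c) Let $h=L_{X,Y}$ and $k=L_{U,U'}$, where $U,U'$ have $V$-coordinates $u,v$, and let $\theta,\theta'$ be the functions from (a). Then $hk(z,c,t)$ equals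
\[
\bigl(z,\ c+F(u,v,z)+F(x,y,z),\ t+\beta(u,v)c+\beta(x,y)c+\theta(z)+\theta'(z)+\beta(x,y)F(u,v,z)\bigr).
\]
Every term but the last is unchanged when $h$ and $k$ are exchanged. So $hk=kh$ if and only if $e(x,y,u,v,z)=e(u,v,x,y,z)$ for all $z$. Lemma~\ref{lem:inn} finishes the proof.
\end{proof}

By (b) and Proposition~\ref{prop:classtwo}, a tower has class $3$ exactly when $e\ne0$. So the task is to find $f$ and $\beta$ with $e$ nonzero and symmetric in the sense of (c). Making $e$ nonzero is easy.

\begin{example}\label{ex:Z}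
Let $V=M=C=\mathbb Z$, $f(x,y)=x^2y^2$ and $\beta(x,y)a=xya$. Then
\[
F(u,v,t)=v^2t^2+u^2(v+t)^2-u^2v^2-(u+v)^2t^2=2uvt(u-t),
\]
so $e(x,y,u,v,t)=2xyuvt(u-t)$, while $e(u,v,x,y,t)=2xyuvt(x-t)$. The tower has class $3$ and is not an AIM loop. Here $e$ is neither additive in $u$ nor alternating nor killed by $3$, so the conclusions of Theorem~\ref{thm:converse}(a) depend on the AIM hypothesis.
\end{example}

\subsection{Why three and why five}

The next lemma shows how restrictive the symmetry in Proposition~\ref{prop:tower}(c) is. It involves no algebraic structure on $V$.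

\begin{lemma}\label{lem:symmetry}
Let $V$ be a set, $C$ an abelian group, and $e\colon V^5\to C$ a function such that, for all arguments,
\begin{gather}
e(x,y,u,v,t)=e(u,v,x,y,t),\tag{S1}\label{S1}\\
e(x,y,u,v,t)=-e(x,y,t,v,u),\tag{S2}\label{S2}\\
e(x,y,u,v,t)+e(x,y,v,t,u)+e(x,y,t,u,v)=0.\tag{S3}\label{S3}
\end{gather}
Then $e(a_{\rho(1)},\dots,a_{\rho(5)})=\mathrm{sgn}(\rho)\,e(a_1,\dots,a_5)$ for all $\rho\in S_5$, $3e=0$, and $e$ vanishes when two arguments are equal.
\end{lemma}

\begin{proof}
For $a\in V^5$ and $\rho\in S_5$ let $a\rho=(a_{\rho(1)},\dots,a_{\rho(5)})$; this is a right action. The set $H$ of all $\rho$ with $e(a\rho)=\mathrm{sgn}(\rho)e(a)$ for all $a$ is a subgroup. It contains the even permutation $(13)(24)$ by \eqref{S1} and the transposition $(35)$ by \eqref{S2}. Conjugating $(35)$ by $(13)(24)$ gives $(15)\in H$. So $H$ contains all permutations of $\{1,3,5\}$, and then also $(24)=(13)\cdot(13)(24)$. Thus $H$ contains the stabilizer $K$ of the set $\{2,4\}$.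

Fix $a$. The value $\mathrm{sgn}(\rho)e(a\rho)$ is constant on each coset $\rho K$, and this coset is determined by the set $\{\rho(2),\rho(4)\}=\{i,j\}$. Call the value $s_{ij}=s_{ji}$. Given $i\ne l$, choose $\rho$ with $\rho(1)=l$ and $\rho(2)=i$, and apply \eqref{S3} to $a\rho$. The three terms belong to $\rho$, $\rho(345)$, $\rho(354)$, which have the same sign, and the index in position $4$ runs through the three $j\notin\{i,l\}$. Hence $\sum_{j\ne i,l}s_{ij}=0$, that is,
\[
s_{il}=\sum_{j\ne i}s_{ij}\qquad\text{for all }l\ne i .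
\]
So $s_{il}=c_i$ does not depend on $l$, and the displayed equation reads $c_i=4c_i$, or $3c_i=0$. From $s_{il}=s_{li}$ all $c_i$ are equal. Therefore $\mathrm{sgn}(\rho)e(a\rho)=e(a)$ for all $\rho$, and $3e(a)=0$. If two entries of $a$ are equal, the transposition exchanging them gives $2e(a)=0$, and with $3e(a)=0$ we get $e(a)=0$.
\end{proof}

In a tower, \eqref{S2} and \eqref{S3} follow from \eqref{F1} and \eqref{F2} by applying the homomorphism $\beta(x,y)$, and \eqref{S1} is the AIM condition. So in an AIM tower $e$ is antisymmetric under $S_5$ and killed by $3$, and it is additive in every variable because it is additive in the first. The universal example of such a function is the exterior product of five vectors over $\mathbb F_3$, which is nonzero only in dimension at least $5$. This tells us what to build.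

\section{The loop of order $3^{16}$}\label{sec:example}

Let $V=\mathbb F_3^n$ with basis $e_1,\dots,e_n$, and let $\Lambda^k=\Lambda^kV$. Recall that $\Lambda^k$ has the basis $e_{i_1}\wedge\dots\wedge e_{i_k}$ with $i_1<\dots<i_k$, that $v\wedge v=0$ for $v\in V$, and that $\omega\wedge\eta=(-1)^{kl}\eta\wedge\omega$ for $\omega\in\Lambda^k$, $\eta\in\Lambda^l$. We take $M=\Lambda^3$, $C=\Lambda^5$ and $\beta(x,y)a=x\wedge y\wedge a$. What is missing is a symmetric normalized $f\colon V\times V\to\Lambda^3$ whose coboundary is, up to sign, $x\wedge y\wedge z$. By \eqref{F2}, an alternating coboundary satisfies $3F=0$, so this is possible only in characteristic $3$.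

A trilinear coboundary suggests a cubic $f$. Let $\tau\colon V^3\to\Lambda^3$, written $\tau(x;y,z)$, be trilinear and alternating in the last two arguments, and put
\[
f(x,y)=\tau(x-y;x,y).
\]
Exchanging $x$ and $y$ produces two signs, so $f$ is symmetric, and $f(x,0)=0$. Expanding \eqref{eq:F} in the last two arguments of $\tau$,
\begin{align*}
F(x,y,z)={}&\tau(y-z;y,z)+\tau(x-y-z;x,y)+\tau(x-y-z;x,z)\\
&-\tau(x-y;x,y)-\tau(x+y-z;x,z)-\tau(x+y-z;y,z).
\end{align*}
The terms ending in $(y,z)$ add up to $-\tau(x;y,z)$, those ending in $(x,y)$ to $-\tau(z;x,y)$, and those ending in $(x,z)$ to $-2\tau(y;x,z)=2\tau(y;z,x)$. Therefore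
\begin{equation}\label{eq:cyclic}
F(x,y,z)=-\bigl(\tau(x;y,z)+\tau(y;z,x)+\tau(z;x,y)\bigr)+3\tau(y;z,x),
\end{equation}
and the last term vanishes in characteristic $3$. We need a $\tau$ whose cyclic sum is $x\wedge y\wedge z$. The invariant choice $\tau(x;y,z)=x\wedge y\wedge z$ has cyclic sum $3\,x\wedge y\wedge z=0$, so we use the order of the basis to keep one of the three summands.

\begin{lemma}\label{lem:tau}
Let $\tau$ be the trilinear map with $\tau(e_k;e_i,e_j)=e_i\wedge e_j\wedge e_k$ if $\max(i,j)<k$ and $\tau(e_k;e_i,e_j)=0$ otherwise. Then $\tau$ is alternating in the last two arguments, and $f(x,y)=\tau(x-y;x,y)$ has coboundary $F(x,y,z)=-x\wedge y\wedge z$.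
\end{lemma}

\begin{proof}
On basis vectors $\tau(e_k;e_i,e_i)=0$ and $\tau(e_k;e_i,e_j)=-\tau(e_k;e_j,e_i)$, so $\tau(x;y,y)=0$. By \eqref{eq:cyclic} it remains to show $\tau(x;y,z)+\tau(y;z,x)+\tau(z;x,y)=x\wedge y\wedge z$. Both sides are trilinear, so let $x,y,z$ be basis vectors. If their indices are distinct, only the summand with the largest index in first place is nonzero, and it is the exterior product of a cyclic rearrangement of $x,y,z$, which equals $x\wedge y\wedge z$. If an index is repeated, the right side is $0$, and each summand $\tau(e_k;e_i,e_j)$ has $i=j$ or $k\in\{i,j\}$, so it is $0$ as well.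
\end{proof}

\begin{example}\label{ex:81}
For $n=3$ identify $\Lambda^3$ with $\mathbb F_3$ through $e_1\wedge e_2\wedge e_3$. Then $\tau(x;y,z)=x_3(y_1z_2-y_2z_1)$, and the cyclic sum of $\tau$ is the expansion of $\det(x,y,z)$ along third coordinates. The loop $V\times_f\mathbb F_3$ has order $81$, with $f(x,y)=(x_3-y_3)(x_1y_2-x_2y_1)$. Let $E_i=(e_i,0)$. From $f(e_1,e_2)=f(e_2,e_3)=f(e_1+e_2,e_3)=0$ and $f(e_1,e_2+e_3)=-1$ we get
\[
E_1E_2\cdot E_3=(e_1+e_2+e_3,\,0),\qquad E_1\cdot E_2E_3=(e_1+e_2+e_3,\,-1),
\]
so $[E_1,E_2,E_3]=(0,1)$, in agreement with \eqref{eq:assoc2}. This loop has class $2$. The third layer $\Lambda^5$ is zero for $n\le4$; two further basis vectors are needed to detect that the associator $[E_1,E_2,E_3]$ is not central.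
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:example}]
Let $n=5$, let $f$ be as in Lemma~\ref{lem:tau}, and let $Q=Q(f,\beta)$ with $\beta(x,y)a=x\wedge y\wedge a$. Explicitly, $Q=V\times\Lambda^3\times\Lambda^5$ with
\[
(x,a,r)(y,b,s)=\bigl(x+y,\ a+b+f(x,y),\ r+s+x\wedge y\wedge(b-a)\bigr),
\]
and $|Q|=3^{5+10+1}=3^{16}$. By Proposition~\ref{prop:tower}, $Q$ is a commutative loop of class at most $3$ with
\[
e(x,y,u,v,t)=-\,x\wedge y\wedge u\wedge v\wedge t .
\]
The elements $x\wedge y$ and $u\wedge v$ have degree $2$ and commute, so $e(x,y,u,v,t)=e(u,v,x,y,t)$, and $\mathrm{Inn}(Q)$ is abelian by Proposition~\ref{prop:tower}(c). With $E_i=(e_i,0,0)$, Proposition~\ref{prop:tower}(b) gives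
\[
[E_1,E_2,[E_3,E_4,E_5]]=(0,0,-e_1\wedge e_2\wedge e_3\wedge e_4\wedge e_5)\ne(0,0,0).
\]
So condition (vi) of Proposition~\ref{prop:classtwo} fails, and with it (i), (ii) and (iii). In particular the class is exactly $3$.

Let $S$ be the subloop generated by $E_1,\dots,E_5$. By \eqref{eq:towershift}, $N=0\times\Lambda^3\times\Lambda^5$ is the group $\Lambda^3\oplus\Lambda^5$. The subgroup $S\cap N$ contains the associators $[E_i,E_j,E_k]=(0,e_i\wedge e_j\wedge e_k,\ast)$, so it projects onto $\Lambda^3$, and it contains the generator of $\Lambda^5$ displayed above. Hence $N\subseteq S$. The image of $S$ in $V$ is a subgroup containing the basis, so for each $x\in V$ some $(x,b,s)$ lies in $S$, and $(x,a,r)=(x,b,s)(0,a-b,r-s)\in S$ by \eqref{eq:towershift}. Thus $S=Q$.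
\end{proof}

\section{Commutative AIM loops of class at most three}\label{sec:classthree}

In this section we prove Theorem~\ref{thm:converse}(a). Throughout, $Q$ is a commutative AIM loop with $Z_3(Q)=Q$. Put $Z=Z(Q)$, $Z_2=Z_2(Q)$, and let $\pi\colon Q\to P=Q/Z$ be the projection, so that $Z(P)=\pi(Z_2)$ and $Q/Z_2$ is an abelian group. The additive notation is used both for $Z$ in $Q$ and for $Z(P)$ in $P$. The map induced on $P$ by $h\in\mathrm{Inn}(Q)$ is also written $h$.

The plan is to find in $Q$ the three layers and the data $F$, $\beta$ of a tower, and to verify \eqref{S1}--\eqref{S3}. A tower has two properties built in that must now be derived from the AIM hypothesis: that $\beta$ depends only on the bottom layer and is additive on the middle layer, and that the coefficient \eqref{eq:slopetower} does not depend on $z$.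

\subsection{The layers and the associator $F$}

Inner mappings act trivially on the abelian group $Q/Z_2$, so for $h\in\mathrm{Inn}(Q)$ and $t\in Q$ the \emph{displacement} $d_h(t)=t\backslash h(t)$ lies in $Z_2$. The obvious layers would be $Q/Z_2$, $Z_2/Z$ and $Z$. But $Z_2/Z$ may contain elements that have nothing to do with associators, and the commutativity of $\mathrm{Inn}(Q)$ gives information only about displacements. So we take a smaller middle layer. Let $M$ be the subgroup of $Z(P)$ generated by all $\pi(d_h(t))$, let $A=\pi^{-1}(M)$, so that $Z\le A\le Z_2$, and let $V=Q/A=P/M$; here $A$ is normal by (N2) and (N3). A bar denotes the image in $V$.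

\begin{lemma}\label{lem:layers}
\begin{enumerate}
\item[(a)] $\overline{h(t)}=\bar t$ for all $h\in\mathrm{Inn}(Q)$, $t\in Q$, and $V$ is an abelian group.
\item[(b)] For $h\in\mathrm{Inn}(Q)$ there is a function $\varphi_h\colon V\to M$ with $\varphi_h(\bar t)=\pi(d_h(t))$, that is, $h(p)=p+\varphi_h(\bar p)$ in $P$. Moreover $\varphi_h(0)=0$ and $\varphi_{hk}=\varphi_h+\varphi_k$.
\item[(c)] There is a symmetric normalized $f\colon V\times V\to M$ whose coboundary $F$ satisfies $\varphi_{L_{u,v}}(\bar t)=F(\bar u,\bar v,\bar t)$ and $\pi([u,v,t])=-F(\bar u,\bar v,\bar t)$ for all $u,v,t\in Q$. The values of $F$ generate $M$.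
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $h(t)=t\,d_h(t)$ with $d_h(t)\in A$. So all $L_{x,y}$ act trivially on $V$, and $V$ is associative. We write it additively.

(b) The element $\pi(d_h(t))=p\backslash h(p)$ depends only on $p=\pi(t)$. For $m\in M$, \eqref{eq:centralshift} in $P$ gives $h(p+m)=h(p)+m$, so $p+m$ has the same displacement as $p$. Thus $\varphi_h$ is well defined, $\varphi_h(0)=0$ because $h(1)=1$, and $hk(p)=h(p+\varphi_k(\bar p))=p+\varphi_h(\bar p)+\varphi_k(\bar p)$.

(c) Choose a section $\sigma\colon V\to P$ with $\sigma(0)=1$ and define $f$ by $\sigma(x)\sigma(y)=\sigma(x+y)+f(x,y)$. Then $f$ is symmetric and normalized, and $(x,m)\mapsto\sigma(x)+m$ is an isomorphism $V\times_fM\to P$. By \eqref{eq:assoc2}, $u\cdot vt=uv\cdot t+F(\bar u,\bar v,\bar t)$ in $P$, and also $u\cdot vt=uv\cdot L_{u,v}(t)=uv\cdot t+\varphi_{L_{u,v}}(\bar t)$. This gives both formulas. Let $M'$ be the subgroup generated by the values of $F$. By (b), $\varphi_{h^{-1}}=-\varphi_h$ and the $h$ with $\varphi_h(V)\subseteq M'$ form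 a subgroup of $\mathrm{Inn}(Q)$. It contains all $L_{u,v}$, so it is $\mathrm{Inn}(Q)$ by Lemma~\ref{lem:inn}, and $M'=M$.
\end{proof}

\subsection{Shifts and the function $\gamma$}

The main device for exploiting the AIM hypothesis is to move the base point of an inner mapping. For $h\in\mathrm{Inn}(Q)$ and $s\in Q$ define the \emph{shift}
\[
h_s=L_{h(s)}^{-1}\,h\,L_s,\qquad\text{so that}\qquad h(s)\,h_s(t)=h(st).
\]
It lies in $\mathrm{Mlt}(Q)$ and fixes $1$, so it is an inner mapping. Each commutation relation between inner mappings thus comes with a family of shifted relations that have more free parameters.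

\begin{lemma}\label{lem:invariance}
Let $k\in\mathrm{Inn}(Q)$ have the form $k(t)=t+\kappa(t)$ with $\kappa\colon Q\to Z$. Then $\kappa(ua)=\kappa(u)$ for all $u\in Q$, $a\in A$.
\end{lemma}

\begin{proof}
By \eqref{eq:centralshift}, $k(t+\zeta)=k(t)+\zeta$, so $\kappa(t+\zeta)=\kappa(t)$ and $\kappa$ is a function on $P$. From $(s+\kappa(s))\,k_s(t)=st+\kappa(st)$ we get $k_s(t)=t+\kappa(st)-\kappa(s)$. Let $h\in\mathrm{Inn}(Q)$. Then
\[
hk_s(t)=h(t)+\kappa(st)-\kappa(s),\qquad k_sh(t)=h(t)+\kappa(s\,h(t))-\kappa(s),
\]
and $hk_s=k_sh$ gives $\kappa(s\,h(t))=\kappa(st)$. In $P$ we have $s\,h(t)=st+\varphi_h(\bar t)$, and for fixed $t$ the product $st$ runs through all of $P$. So $\kappa(p+m)=\kappa(p)$ for all $p\in P$ whenever $m=\varphi_h(\bar t)$. The elements $m\in Z(P)$ with this property form a subgroup, which therefore contains $M$.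
\end{proof}

The analog of $\beta$ measures how far the elements of $A$ are from being central. For $x,z\in Q$ and $w\in A$ the element $\pi(w)$ is central in $P$, so $x\cdot zw$ and $xz\cdot w$ have the same image in $P$, and we can define $\gamma(x,z;w)\in Z$ by
\begin{equation}\label{eq:gamma}
x\cdot zw=xz\cdot w+\gamma(x,z;w),\qquad\text{equivalently}\qquad [x,z,w]=-\gamma(x,z;w).
\end{equation}

\begin{lemma}\label{lem:gamma}
The value $\gamma(x,z;w)$ depends only on $\bar x$, $\bar z$ and $\pi(w)$, it is $0$ if $x\in A$ or $z\in A$, and $\gamma(x,z;ww')=\gamma(x,z;w)+\gamma(x,z;w')$ for $w,w'\in A$.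
\end{lemma}

\begin{proof}
Adding $\zeta\in Z$ to $w$ adds $\zeta$ to both products in \eqref{eq:gamma}, so $\gamma$ depends on $w$ only through $\pi(w)$. For the dependence on $x$ and $z$ we realize $\gamma$ as the displacement of inner mappings. By commutativity and \eqref{eq:gamma},
\[
w\cdot zt=tz\cdot w,\qquad wz\cdot t=t\cdot zw=tz\cdot w+\gamma(t,z;w),\qquad z\cdot wt=z\cdot tw=tz\cdot w+\gamma(z,t;w).
\]
Comparing the first and third products with the second,
\[
L_{w,z}(t)=t-\gamma(t,z;w),\qquad L_{z,w}(t)=t+\gamma(z,t;w)-\gamma(t,z;w).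
\]
Lemma~\ref{lem:invariance} applied to $L_{w,z}$ gives $\gamma(ta,z;w)=\gamma(t,z;w)$ for $a\in A$, and then applied to $L_{z,w}$ it gives $\gamma(z,ta;w)=\gamma(z,t;w)$. By (N1), $\gamma(x,z;w)$ depends only on $\bar x$ and $\bar z$. Since $\gamma(1,z;w)=\gamma(x,1;w)=0$, it vanishes if $x$ or $z$ is in $A$.

In particular $q\cdot ww'=qw\cdot w'$ for $q\in Q$ and $w,w'\in A$. Using this twice, together with $\overline{zw}=\bar z$,
\begin{align*}
x(z\cdot ww')&=x(zw\cdot w')=(x\cdot zw)w'+\gamma(x,z;w')\\
&=(xz\cdot w)w'+\gamma(x,z;w)+\gamma(x,z;w')=xz\cdot ww'+\gamma(x,z;w)+\gamma(x,z;w').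
\end{align*}
The left side is $xz\cdot ww'+\gamma(x,z;ww')$.
\end{proof}

We thus have a function $\gamma\colon V\times V\to\mathrm{Hom}(M,Z)$ with $\gamma(x,z;w)=\gamma(\bar x,\bar z)\pi(w)$ and $\gamma(0,z)=\gamma(x,0)=0$. It is not yet known to be additive in $x$ or $z$.

\subsection{Slopes}

In a tower, an inner mapping is described by its displacement in the middle layer and by its reaction to a change in the middle layer. The second quantity is defined as follows. An inner mapping $h$ \emph{has slope} $b_h\colon V\to\mathrm{Hom}(M,Z)$ if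
\[
h(zw)=h(z)w+b_h(\bar z)\pi(w)\qquad(z\in Q,\ w\in A).
\]

\begin{lemma}\label{lem:slopes}
\begin{enumerate}
\item[(a)] $L_{x,y}$ has slope $b(\bar z)=\gamma(\bar y,\bar z)+\gamma(\bar x,\bar y+\bar z)-\gamma(\bar x+\bar y,\bar z)$; in particular $b(0)=\gamma(\bar x,\bar y)$.
\item[(b)] $\varphi_{h_s}(\bar t)=\varphi_h(\bar s+\bar t)-\varphi_h(\bar s)$, and if $h$ has slope $b_h$, then $h_s$ has slope $\bar t\mapsto b_h(\bar s+\bar t)$.
\item[(c)] If $h$ and $k$ have slopes $b_h$ and $b_k$, then $b_h(z)\varphi_k(z)=b_k(z)\varphi_h(z)$ for all $z\in V$.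
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $h=L_{x,y}$. Two applications of \eqref{eq:gamma} give
\[
xy\cdot h(zw)=x(y\cdot zw)=(x\cdot yz)w+\gamma(y,z;w)+\gamma(x,yz;w),
\]
and a third one, with $\overline{h(z)}=\bar z$, gives $(x\cdot yz)w=(xy\cdot h(z))w=xy\cdot h(z)w-\gamma(xy,z;w)$. Substitute and cancel $xy$.

(b) In $P$ the equation $h(s)h_s(t)=h(st)$ reads $st+\varphi_h(\bar s)+\varphi_{h_s}(\bar t)=st+\varphi_h(\bar s+\bar t)$. For the slope, \eqref{eq:gamma} and \eqref{eq:centralshift} give
\[
h(s)\,h_s(tw)=h(s\cdot tw)=h(st\cdot w)+\gamma(s,t;w)=h(st)w+b_h(\bar s+\bar t)\pi(w)+\gamma(s,t;w),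
\]
and since $\overline{h(s)}=\bar s$ and $\overline{h_s(t)}=\bar t$, we have $h(st)w=(h(s)h_s(t))w=h(s)\cdot h_s(t)w-\gamma(s,t;w)$. The two terms $\gamma(s,t;w)$ cancel, and so does the factor $h(s)$.

(c) Let $q\in Q$ with $\bar q=z$. Since $d_h(q),d_k(q)\in A$, Lemma~\ref{lem:gamma} gives $\gamma(q,d_h(q);d_k(q))=0$, so
\[
hk(q)=h(q\,d_k(q))=(q\,d_h(q))\,d_k(q)+b_h(z)\varphi_k(z)=q\cdot d_h(q)d_k(q)+b_h(z)\varphi_k(z).
\]
The same computation with $h$ and $k$ exchanged gives $kh(q)=q\cdot d_k(q)d_h(q)+b_k(z)\varphi_h(z)$. Now use $hk=kh$.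
\end{proof}

By (a) the slope of $L_{x,y}$ depends only on $\bar x,\bar y$; for $x,y\in V$ we denote it by $b_{x,y}$. For two generators, (c) reads
\begin{equation}\label{eq:presym}
b_{x,y}(z)F(u,v,z)=b_{u,v}(z)F(x,y,z)\qquad(x,y,u,v,z\in V).
\end{equation}
This is the symmetry \eqref{S1} provided that the slopes are constant. The formula in (a) is the left side of \eqref{eq:slopetower}, where biadditivity made it constant. That argument is not available, and the constancy of slopes is the main point of the proof. The obstacle in \eqref{eq:presym} is that the slope and the displacement are evaluated at the same point $z$. Shifts separate the two points.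

\begin{lemma}\label{lem:constant}
For all $x,y,r\in V$ we have $b_{x,y}(r)=\gamma(x,y)$, and $\gamma(x,y)F(u,v,t)$ is additive in each of $u,v,t$.
\end{lemma}

\begin{proof}
\emph{Separating the points.} Let $h,k$ be of the form $L_{p,q}$ with $p,q\in Q$, and put $\Phi_h(r;z)=\varphi_h(r)-\varphi_h(r-z)$ for $r,z\in V$. Given $r,s,z\in V$, choose $s',r'\in Q$ with $\overline{s'}=s-z$ and $\overline{r'}=r-z$, and apply Lemma~\ref{lem:slopes}(c) to $h_{s'}$ and $k_{r'}$ at the point $z$. By Lemma~\ref{lem:slopes}(b) the result is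
\begin{equation}\label{eq:sep}
b_h(s)\,\Phi_k(r;z)=b_k(r)\,\Phi_h(s;z)\qquad(r,s,z\in V).
\end{equation}
We have $\Phi_h(r;z+z')=\Phi_h(r;z)+\Phi_h(r-z;z')$. Subtracting \eqref{eq:sep} for $z$ from \eqref{eq:sep} for $z+z'$ gives $b_h(s)\Phi_k(r-z;z')=b_k(r)\Phi_h(s-z;z')$. The left side equals $b_k(r-z)\Phi_h(s;z')$, by \eqref{eq:sep} for the triple $(r-z,s,z')$. Hence $b_k(r)\Phi_h(s-z;z')=b_k(r-z)\Phi_h(s;z')$ for all $r,s,z,z'$. Any two pairs in $V\times V$ with the same sum can be written as $(r,s-z)$ and $(r-z,s)$, so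
\begin{equation}\label{eq:sum}
b_k(r)\,\Phi_h(t;c)\ \text{ depends only on } r+t \text{ and } c .
\end{equation}

\emph{Twisted additivity.} Fix $k$ and put $G(r;u,v,t)=b_k(r)F(u,v,t)$. Take $h$ with $\varphi_h=F(u,v,\cdot)$, as in Lemma~\ref{lem:layers}(c). The pairs $(r,t+c)$ and $(r+t,c)$ have the same sum, $\Phi_h(t+c;c)=F(u,v,t+c)-F(u,v,t)$, and $\Phi_h(c;c)=F(u,v,c)$. So \eqref{eq:sum} gives the first of the following rules:
\begin{align}
G(r;u,v,t+c)&=G(r;u,v,t)+G(r+t;u,v,c),\label{eq:tw3}\\
G(r;u+c,v,t)&=G(r;u,v,t)+G(r+u;c,v,t),\label{eq:tw1}\\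
G(r;u,v+c,t)&=G(r;u,v,t)+G(r+v;u,c,t).\label{eq:tw2}
\end{align}
For fixed $r$, the function $G(r;\cdot,\cdot,\cdot)$ satisfies \eqref{F1}--\eqref{F3}, because $b_k(r)$ is a homomorphism. Rule \eqref{eq:tw1} is \eqref{eq:tw3} rewritten by \eqref{F1}. For \eqref{eq:tw2}, use \eqref{F2}, then \eqref{eq:tw1} and \eqref{eq:tw3}, then \eqref{F2} again:
\begin{align*}
G(r;u,v+c,t)&=-G(r;v+c,t,u)-G(r;t,u,v+c)\\
&=-G(r;v,t,u)-G(r;t,u,v)-G(r+v;c,t,u)-G(r+v;t,u,c)\\
&=G(r;u,v,t)+G(r+v;u,c,t).
\end{align*}

\emph{Removing the twist.} Expanding $G(r;x+y,z,u)=G(r;y+x,z,u)$ by \eqref{eq:tw1} in both orders gives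
\begin{equation}\label{eq:swap}
G(r+x;y,z,u)-G(r;y,z,u)=G(r+y;x,z,u)-G(r;x,z,u).
\end{equation}
Now expand the three middle terms of \eqref{F3} for $G(r;\cdot,\cdot,\cdot)$:
\begin{align*}
G(r;x+y,z,u)&=G(r;x,z,u)+G(r+x;y,z,u),\\
G(r;x,y+z,u)&=G(r;x,y,u)+G(r+y;x,z,u),\\
G(r;x,y,z+u)&=G(r;x,y,z)+G(r+z;x,y,u).
\end{align*}
The terms $G(r;x,y,z)$ cancel, and \eqref{F3} becomes
\begin{multline*}
\bigl[G(r;y,z,u)-G(r+x;y,z,u)\bigr]+\bigl[G(r+y;x,z,u)-G(r;x,z,u)\bigr]\\
+\bigl[G(r;x,y,u)-G(r+z;x,y,u)\bigr]=0 .
\end{multline*}
By \eqref{eq:swap} the first two brackets add up to $0$. So $G(r+z;x,y,u)=G(r;x,y,u)$ for all $z$, and $G$ does not depend on $r$. The homomorphisms $b_k(r)$ and $b_k(0)$ agree on the values of $F$, which generate $M$; this is where the choice of $M$ is used. Hence $b_k(r)=b_k(0)$, which is the first claim by Lemma~\ref{lem:slopes}(a), and \eqref{eq:tw3}--\eqref{eq:tw2} become plain additivity.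
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:converse}(a)]
For $x,y,u,v,t\in Q$, Lemma~\ref{lem:layers}(c) shows that $w=[u,v,t]$ lies in $A$ with $\pi(w)=-F(\bar u,\bar v,\bar t)$. By \eqref{eq:gamma} and Lemma~\ref{lem:gamma},
\begin{equation}\label{eq:e}
[x,y,[u,v,t]]=-\gamma(\bar x,\bar y)\pi(w)=\gamma(\bar x,\bar y)F(\bar u,\bar v,\bar t)\in Z .
\end{equation}
So $e$ is the function $\gamma(x,y)F(u,v,t)$ on $V^5$. It satisfies \eqref{S1} by \eqref{eq:presym} and Lemma~\ref{lem:constant}, and it satisfies \eqref{S2} and \eqref{S3} by \eqref{F1} and \eqref{F2}, which rest on the commutativity of $Q$. Lemma~\ref{lem:symmetry} shows that $e$ is alternating and $3e=0$. It is additive in $u,v,t$ by Lemma~\ref{lem:constant}, and in $x,y$ by \eqref{S1}. If $e$ is trivial, then $Q$ has class at most $2$ by Proposition~\ref{prop:classtwo}.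
\end{proof}

\section{Generators and orders}\label{sec:orders}

\begin{proof}[Proof of Theorem~\ref{thm:converse}(b)]
Let $Q$ have class $n\ge3$. By Lemma~\ref{lem:inn} and (N4), $Q/Z_{n-3}(Q)$ is a commutative AIM loop of class exactly $3$. It is generated by the images of any generating set of $Q$, and by (N1) its order divides $|Q|$ when $Q$ is finite. So we may assume $n=3$ and use the notation of Section~\ref{sec:classthree}. By part (a), $e\ne0$.

Let $I\le Z$ be the subgroup generated by the values of $e$. Since $3e=0$, it is a nonzero vector space over $\mathbb F_3$, and there is a linear form $\lambda\colon I\to\mathbb F_3$ with $\lambda e\ne0$. The function $\lambda e$ is additive in each variable and vanishes when one variable lies in $3V$. So it defines a nonzero alternating $5$-linear form on the $\mathbb F_3$-space $V/3V$, and $\dim V/3V\ge5$. If $Q$ were generated by $4$ elements, their images would span $V/3V$. This proves the first claim.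

Let $Q$ be finite. By (N1), $|Q|=|V|\,|A|=|V|\,|M|\,|Z|$. We know that $3^5$ divides $|V|$ and that $3$ divides $|Z|$, since $I\ne0$. It remains to show that $3^{10}$ divides $|M|$, and for this we test the associators $F(v_i,v_j,v_k)$ against the homomorphisms $\gamma(v_p,v_q)$. Every $m\in M$ is a sum of values of $\pm F$, so $\gamma(x,y)m$ is a sum of values of $\pm e$ and lies in $I$. Hence
\[
\psi(m)=\bigl((x,y)\mapsto\lambda(\gamma(x,y)m)\bigr)
\]
defines a homomorphism $\psi$ from $M$ to the $\mathbb F_3$-space of functions $V^2\to\mathbb F_3$. Choose $v_1,\dots,v_5\in V$ with $\lambda e(v_1,\dots,v_5)\ne0$. For $i<j<k$ and $p<q$, the value of $\psi(F(v_i,v_j,v_k))$ at $(v_p,v_q)$ is $\lambda e(v_p,v_q,v_i,v_j,v_k)$. As $\lambda e$ is alternating, this is $\pm\lambda e(v_1,\dots,v_5)\ne0$ if $\{p,q\}$ is the complement of $\{i,j,k\}$ in $\{1,\dots,5\}$, and $0$ otherwise. So each of the ten functions $\psi(F(v_i,v_j,v_k))$ is nonzero at a point where the other nine vanish, and they are linearly independent. Thus $3^{10}$ divides $|\psi(M)|$,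 which divides $|M|$, and $3^{5+10+1}=3^{16}$ divides $|Q|$.

The loop of Theorem~\ref{thm:example} has class $3$, five generators and order $3^{16}$, so both bounds are attained.
\end{proof}

Part (b) assumes nilpotency. For finite loops it is supplied by the theorem of Niemenmaa \cite{niemenmaa}: a finite loop whose inner mapping group is nilpotent is centrally nilpotent, that is, nilpotent in the sense used here.

\begin{proof}[Proof of Theorem~\ref{thm:converse}(c)]
Let $Q$ be a finite commutative AIM loop that violates the conclusion of the conjecture. The group $\mathrm{Inn}(Q)$ is abelian, hence nilpotent, so $Q$ is nilpotent by \cite{niemenmaa}. By Proposition~\ref{prop:classtwo} its class is at least $3$, and $3^{16}$ divides $|Q|$ by (b).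

Conversely, let $m=3^{16}m'$, let $Q_0$ be the loop of Theorem~\ref{thm:example}, and let $H$ be the cyclic group of order $m'$. The direct product $Q_0\times H$ is a commutative loop of order $m$. Since $H$ is associative, $L_{(x,g),(y,g')}$ acts as $L_{x,y}$ on the first coordinate and trivially on the second. These maps commute, so $Q_0\times H$ is an AIM loop by Lemma~\ref{lem:inn}. The identity $[x,y,[z,u,v]]=1$ fails in the subloop $Q_0\times1$.
\end{proof}

\begin{remark}
We do not determine whether commutative AIM loops of nilpotency class at least $4$ exist, nor whether infinite commutative AIM loops must be nilpotent. Neither question affects Theorem~\ref{thm:example}.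
\end{remark}

\begin{thebibliography}{9}

\bibitem{niemenmaa}
M.~Niemenmaa, \emph{Finite loops with nilpotent inner mapping groups are centrally nilpotent}, Bull. Aust. Math. Soc. \textbf{79} (2009), 109--114.

\bibitem{weakaim}
\emph{The Weak AIM Conjecture},
\texttt{https://www.impan.pl/konferencje/bcc/2023/23-loops/thursday\_prezi/kinyon.pdf}

\end{thebibliography}
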